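\title{Fr\'echet spaces in which every basis is unconditional are nuclear}

\begin{abstract}
We prove that a Fr\'echet space with a basis is nuclear if each of its bases is unconditional. Together with the Dynin--Mitiagin theorem this characterizes the nuclear spaces among Fr\'echet spaces with a basis. More precisely, in a non-nuclear Fr\'echet space every unconditional basis becomes conditional after a suitable change of basis inside finite blocks. The main tool is a family of bases of $\mathbb K^N$, $N=2^S$, given by the leaves of a binary tree written in weighted Haar coordinates. Their basis constants are bounded independently of $N$ in all symmetric norms at once, and in each symmetric norm one of two such bases has unconditional constant at least $(N/2)^{1/2-\varepsilon}$.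
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$. A \emph{Fr\'echet space} is a complete Hausdorff topological vector space $X$ over $\mathbb K$ whose topology is given by countably many seminorms $\|\cdot\|_k$, $k=1,2,\dots$; its dual is denoted by $X^*$. A sequence $(e_n)_{n\ge1}$ is a \emph{basis} of $X$ if every $x\in X$ has a unique expansion $x=\sum_n e_n^*(x)e_n$ with scalars $e_n^*(x)$, the series converging in $X$. The basis is
\begin{itemize}
\item \emph{unconditional} if $\sum_n|x^*(e_n^*(x)e_n)|<\infty$ for all $x\in X$ and $x^*\in X^*$, and \emph{conditional} otherwise;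
\item \emph{absolute} if $\sum_n\|e_n^*(x)e_n\|_k<\infty$ for all $x\in X$ and all $k$.
\end{itemize}
Unconditionality means that an expansion survives multiplication of its coefficients by an arbitrary bounded sequence of scalars (Section~\ref{sec:prelim}). Nuclearity is meant in the sense of Grothendieck and is recalled in Section~\ref{sec:prelim}; it says that, after passing to a stronger seminorm, the identity of $X$ is an absolutely convergent sum of rank-one operators, as it is in a finite-dimensional space.

In a finite-dimensional space all expansions are finite, and the question of conditionality does not arise. Nuclear spaces retain this feature: by the Dynin--Mitiagin theorem, every basis of a nuclear Fr\'echet space is unconditional. At the other end, by a result of Pe\l czy\'nski and Singer, every infinite-dimensional Banach space with a basis has a conditional basis, and the nuclear Banach spaces are exactly the finite-dimensional ones. So among Banach spaces the absence of conditional bases forces nuclearity, and one is led to guess the same in general. This is the conjecture stated in \cite{problem}: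
\begin{quote}
\emph{A Fr\'echet space with a basis is nuclear provided each of its bases is unconditional.}
\end{quote}

\subsection*{Results}
The conjecture is true.

\begin{theorem}\label{thm:main}
Let $X$ be a Fr\'echet space with a basis. If every basis of $X$ is unconditional, then $X$ is nuclear.
\end{theorem}

With the Dynin--Mitiagin theorem, a Fr\'echet space with a basis is therefore nuclear if and only if each of its bases is unconditional. The proof tests unconditionality only on bases of a special form. A basis $(g_n)$ of $X$ is a \emph{block modification} of a basis $(e_i)$ if there are a partition of $\mathbb N$ into finite sets $B_1,B_2,\dots$ and a partition of $\mathbb N$ into successive intervals $J_1<J_2<\cdots$ such that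
\[
\operatorname{span}\{g_n:n\in J_r\}=\operatorname{span}\{e_i:i\in B_r\}\qquad\text{for all }r .
\]

\begin{theorem}\label{thm:equiv}
Let $X$ be an infinite-dimensional Fr\'echet space with an unconditional basis $(e_i)$. The following are equivalent:
\begin{enumerate}
\item[(1)] $X$ is nuclear;
\item[(2)] every basis of $X$ is absolute;
\item[(3)] every basis of $X$ is unconditional;
\item[(4)] every basis of $X$ that is a block modification of the given basis $(e_i)$ is unconditional.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} follows: under its hypothesis $X$ has an unconditional basis, $X$ is infinite-dimensional because a basis is an infinite linearly independent sequence, and (3) implies (1). The third result, Theorem~\ref{thm:core}, is the finite-dimensional core of the argument; we state it in Section~\ref{sec:tree}, after the bases it concerns have been defined. The proof of (4)$\Rightarrow$(1) uses neither the Dynin--Mitiagin theorem nor the result of Pe\l czy\'nski and Singer.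

\subsection*{Two difficulties}
For a basis $f_1,\dots,f_N$ of a finite-dimensional normed space, the \emph{basis constant} is the largest norm of a partial sum projection $\sum_n c_nf_n\mapsto\sum_{n\le t}c_nf_n$, and the \emph{unconditional constant} is the supremum of the norms of the \emph{multipliers} $\sum_nc_nf_n\mapsto\sum_n\theta_nc_nf_n$ with $|\theta_n|\le1$. A natural way to produce a conditional basis is to glue together bases of finite blocks with bounded basis constants and growing unconditional constants. In a Fr\'echet space this meets two obstacles.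

The first is that the simplest conditional bases are tied to one norm. In $c_0$ the vectors $s_n=e_1+\dots+e_n$ form a basis: $x=\sum_n(x_n-x_{n+1})s_n$, and the $n$-th partial sum is $(x_1-x_{n+1},\dots,x_n-x_{n+1},0,\dots)$. It is conditional, since $e_1^*(s_n)=1$ and $\sum_n|x_n-x_{n+1}|=\infty$ for $x_n=(-1)^n/n$. In $\ell_1$ the vectors $d_1=e_1$, $d_n=e_n-e_{n-1}$ form a basis with coefficients $\sum_{i\ge n}x_i$ and $n$-th partial sum $(x_1,\dots,x_{n-1},\sum_{i\ge n}x_i,0,\dots)$. It is conditional: test $x_i=i^{-2}$ against $x^*=((-1)^i)$. In $\ell_2^N$ both constructions break down. The $(N-1)$-st partial sum for $(s_n)$ sends $e_N$ to a vector of norm $\sqrt{N-1}$, and the first partial sum for $(d_n)$ has norm $\sqrt N$. In a Fr\'echet space one block carries many seminorms, which may have different geometry, and the partial sums must be controlled in all of them. We need bases whose partial sums are bounded without knowledge of the norm.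

The second obstacle is that a continuous operator on a Fr\'echet space may lose an index, $\|Tx\|_k\le C\|x\|_m$ with $m>k$, and this loss can absorb slowly growing unconditional constants.

\begin{example}\label{ex:weights}
Let $\gamma_k=\frac12-\frac1{k+1}$ and let $X$ be the space of sequences with $\|x\|_k=\big(\sum_i|x_i|^2i^{2\gamma_k}\big)^{1/2}<\infty$ for all $k$. The unit vectors form an unconditional basis. It is not absolute, since $x_i=1/i$ defines an element of $X$ with $\sum_i\|x_ie_i\|_1=\infty$; so $X$ is not nuclear by Theorem~\ref{thm:equiv}. On the span of the block $\{e_i:N\le i<2N\}$, $N=2^j$, we have $N^{\gamma_k}\|x\|_{\ell_2}\le\|x\|_k\le2N^{\gamma_k}\|x\|_{\ell_2}$. Choose in each block a basis with unconditional constant $K_N$ in $\ell_2$, where $K_N=O(N^\delta)$ for every $\delta>0$. On the block its multipliers $T$ satisfy $\|Tx\|_k\le2K_NN^{\gamma_k-\gamma_{k+1}}\|x\|_{k+1}\le C_k\|x\|_{k+1}$. Summing squares over the blocks, we see that all multipliers of the glued sequence, partial sums included, obey the same bound, so the glued sequence is an unconditional basis of $X$, even if $K_N\to\infty$.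
\end{example}

So the unconditional constants must grow like a power of the dimension of the block.

\subsection*{Outline of the proof}
Section~\ref{sec:tree} removes both obstacles for symmetric norms by constructing the tree bases. The remaining sections reduce the general case to this one. In a non-nuclear space we find large finite sets of basis vectors, called cells, whose norms are almost equal and at most a power of the size of the cell (Section~\ref{sec:cells}). If all block modifications are unconditional, a pairing argument shows that the seminorms are almost symmetric on the cells (Section~\ref{sec:symmetry}). Then the tree bases of the cells glue to bases of $X$, and two of them cannot both be unconditional (Section~\ref{sec:end}).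

\section{Solid seminorms and nuclearity}\label{sec:prelim}

Replacing $\|\cdot\|_k$ by $\max_{j\le k}\|\cdot\|_j$, we always assume $\|\cdot\|_1\le\|\cdot\|_2\le\cdots$. Then a seminorm $p$ on $X$ is continuous if and only if $p\le C\|\cdot\|_m$ for some $C$ and $m$. We use three standard facts about a Fr\'echet space $X$:
\begin{itemize}
\item[(F1)] the coefficient functionals of a basis are continuous;
\item[(F2)] (Banach--Steinhaus) a pointwise finite supremum of continuous seminorms is a continuous seminorm;
\item[(F3)] a set on which every $x^*\in X^*$ is bounded is bounded in every continuous seminorm.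
\end{itemize}

\begin{lemma}\label{lem:uncond}
Let $(g_n)$ be an unconditional basis of $X$ and $p$ a continuous seminorm. Then
\[
\tilde p(x)=\sup\Big\{p\Big(\sum_{n\le L}\theta_ng_n^*(x)g_n\Big):L\in\mathbb N,\ |\theta_n|\le1\Big\}
\]
is a continuous seminorm and $\tilde p\ge p$. In particular, for each $k$ there are $m\ge k$ and $C$ such that $\big\|\sum_{n\le L}\theta_ng_n^*(x)g_n\big\|_k\le C\|x\|_m$ for all $x\in X$, all $L$ and all $|\theta_n|\le1$.
\end{lemma}

\begin{proof}
Fix $x$. On the set of all sums $\sum_{n\le L}\theta_ng_n^*(x)g_n$ a functional $x^*$ is bounded by $\sum_n|x^*(g_n^*(x)g_n)|<\infty$. By (F3) the set is bounded, so $\tilde p(x)<\infty$. By (F1) and (F2), $\tilde p$ is a continuous seminorm. Taking $\theta_n=1$ and $L\to\infty$ gives $\tilde p(x)\ge p(x)$.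
\end{proof}

Conversely, the last estimate of the lemma implies unconditionality: choose $\theta_n$ with $\theta_nx^*(g_n^*(x)g_n)=|x^*(g_n^*(x)g_n)|$.

Let $(e_i)$ be an unconditional basis. Applying Lemma~\ref{lem:uncond} to $p=\|\cdot\|_k$ for each $k$, we obtain an increasing sequence of seminorms that defines the same topology. We rename it $(\|\cdot\|_k)$. These seminorms are \emph{solid}:
\begin{equation}\label{eq:solid}
\Big\|\sum_i\theta_it_ie_i\Big\|_k\le\Big\|\sum_it_ie_i\Big\|_k\qquad\text{whenever }|\theta_i|\le1 .
\end{equation}
For finite sums this is immediate from the definition of $\tilde p$. Applied to segments $\sum_{a<i\le b}$, it shows that the series on the left is Cauchy, hence convergent, and \eqref{eq:solid} follows in the limit. Two special cases are used constantly. For every set $F$ of indices the coordinate projection $R_Fx=\sum_{i\in F}e_i^*(x)e_i$ satisfies $\|R_Fx\|_k\le\|x\|_k$; and $|e_i^*(x)|\,\|e_i\|_k\le\|x\|_k$.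

Let $X_k$ be the completion of the normed space $X/\{x:\|x\|_k=0\}$. For $m\ge k$ the identity of $X$ induces a contraction $X_m\to X_k$, the canonical map. An operator $T:Y\to Z$ between Banach spaces is \emph{nuclear} if $Ty=\sum_j\xi_j(y)z_j$ with $\xi_j\in Y^*$, $z_j\in Z$ and $\sum_j\|\xi_j\|\,\|z_j\|<\infty$. The space $X$ is \emph{nuclear} if for each $k$ there is $m\ge k$ such that the canonical map $X_m\to X_k$ is nuclear. Since the composition of a nuclear operator with bounded operators is nuclear, this does not depend on the choice of the seminorms.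

\begin{lemma}\label{lem:criterion}
Let $(e_i)$ be a basis of $X$ for which the seminorms $\|\cdot\|_k$ are solid. If for each $k$ there is $m\ge k$ with
\[
\sum_{i:\,\|e_i\|_k\ne0}\frac{\|e_i\|_k}{\|e_i\|_m}<\infty ,
\]
then $X$ is nuclear.
\end{lemma}

\begin{proof}
If $\|e_i\|_k\neq0$, then $\|e_i\|_m\neq0$ and $|e_i^*(x)|\le\|x\|_m/\|e_i\|_m$, so $e_i^*$ defines a functional on $X_m$ of norm at most $1/\|e_i\|_m$. The series $\sum_{\|e_i\|_k\neq0}e_i^*(\cdot)e_i$ thus defines a nuclear operator $X_m\to X_k$. It agrees with the canonical map on the dense image of $X$, because the omitted $e_i$ vanish in $X_k$.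
\end{proof}

\begin{proof}[Proof of $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)$ in Theorem~\ref{thm:equiv}]
Let $X$ be nuclear and $(g_n)$ a basis. By the Dynin--Mitiagin theorem it is unconditional, that is, for each $x$ the family $x_n=g_n^*(x)g_n$ is weakly absolutely summable. In a nuclear space such families are absolutely summable (Grothendieck; see Pietsch \cite{Pietsch}); here is the argument in our setting. Given $k$, write the canonical map $X_m\to X_k$ as $\sum_j\xi_j(\cdot)z_j$ with $\sum_j\|\xi_j\|\,\|z_j\|<\infty$, and let $B=\tilde p(x)$ for $p=\|\cdot\|_m$. For $\xi\in X_m^*$ and suitable $|\theta_n|=1$ we have $\sum_{n\le L}|\xi(x_n)|=\xi\big(\sum_{n\le L}\theta_nx_n\big)\le B\|\xi\|$. Hence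
\[
\sum_n\|x_n\|_k\le\sum_j\|z_j\|\sum_n|\xi_j(x_n)|\le B\sum_j\|\xi_j\|\,\|z_j\|<\infty ,
\]
which is (2). Since every $x^*\in X^*$ satisfies $|x^*|\le C\|\cdot\|_k$ for some $C,k$, an absolute basis is unconditional, so (2) implies (3); and (4) is a special case of (3).
\end{proof}

\section{Tree bases}\label{sec:tree}

\subsection*{Definition}
Think of the coefficient vector of an element with respect to the basis we want as a function $f$ on $\{0,\dots,N-1\}$. A partial sum multiplies $f$ by the indicator of an initial segment, a function with one jump. A change of signs multiplies $f$ by a function such as $(-1)^x$, which jumps everywhere. We want the first operation to be bounded and the second to be large, so the norm of the element should depend on how $f$ oscillates at each scale. The Haar coefficients of $f$, weighted by scale, record exactly this, and we use them as the coordinates of the element.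

Let $N=2^S$ with $S\ge1$, and let $\mathcal F$ be the space of scalar functions on $\{0,\dots,N-1\}$, with the bilinear form $\langle f,g\rangle=\sum_xf(x)g(x)$. The \emph{dyadic intervals of level $j$} are the sets $\{i2^{S-j},\dots,(i+1)2^{S-j}-1\}$, $0\le i<2^j$. Let $\mathcal T$ consist of the dyadic intervals of levels $0,\dots,S-1$, of which there are $N-1$, and one more symbol $*$. For an interval $v\in\mathcal T$ let $h_v$ be $1$ on the left half of $v$, $-1$ on the right half and $0$ elsewhere. Put $h_*=\mathbf 1$, give $*$ the level $0$, and put $|*|=N$. Then $|w|=2^{-\operatorname{lev}(w)}N$ and $\langle h_w,h_w\rangle=|w|$ for all $w\in\mathcal T$. The functions $h_w$ are pairwise orthogonal: two distinct intervals are either disjoint, or the smaller lies in one half of the larger, and there the larger function is constant while the smaller has sum zero; the same applies to $h_*$. So the $N$ functions $h_w$ form a basis of $\mathcal F$, and $f=\sum_w|w|^{-1}\langle f,h_w\rangle h_w$.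

Let $E$ be an $N$-dimensional space with a basis $(e_w)_{w\in\mathcal T}$ and coordinates $x=\sum_wx_we_w$. For $0<s<1$ let $J=J_s:\mathcal F\to E$ be the linear isomorphism with
\[
Jh_w=2^{-s\operatorname{lev}(w)}e_w\qquad(w\in\mathcal T).
\]
The \emph{tree basis} of $E$ with parameter $s$ is $f_\ell=J\mathbf 1_{\{\ell\}}$, $\ell=0,\dots,N-1$. Since $Jf=\sum_\ell f(\ell)f_\ell$, its partial sum projections are
\[
P_t=JQ_tJ^{-1},\qquad Q_tf=\mathbf 1_{[0,t)}f\qquad(1\le t\le N),
\]
and $P_N$ is the identity. Let $u=\sum_{\operatorname{lev}(v)=S-1}e_v$, the sum extending over the $N/2$ intervals of the last level. The sum of the corresponding $h_v$ is the function $(-1)^x$, so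
\begin{equation}\label{eq:signchange}
\sum_\ell f_\ell=e_*,\qquad\sum_\ell(-1)^\ell f_\ell=(N/2)^{-s}u .
\end{equation}
The multiplier $\theta_\ell=(-1)^\ell$ interchanges these two vectors.

\subsection*{The case $N=4$}
Here $\mathcal T=\{*,\rho,v,v'\}$ with $\rho=\{0,1,2,3\}$, $v=\{0,1\}$, $v'=\{2,3\}$. With $\lambda=2^{-s}$,
\[
\begin{aligned}
f_0&=\tfrac14e_*+\tfrac14e_\rho+\tfrac\lambda2e_v,&\qquad f_2&=\tfrac14e_*-\tfrac14e_\rho+\tfrac\lambda2e_{v'},\\
f_1&=\tfrac14e_*+\tfrac14e_\rho-\tfrac\lambda2e_v,&\qquad f_3&=\tfrac14e_*-\tfrac14e_\rho-\tfrac\lambda2e_{v'}.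
\end{aligned}
\]
Since $Q_1h_*=Q_1h_\rho=Q_1h_v=\mathbf 1_{\{0\}}$ and $Q_1h_{v'}=0$, we get $P_1e_*=P_1e_\rho=f_0$, $P_1e_v=\lambda^{-1}f_0$, $P_1e_{v'}=0$. So $P_1$ annihilates $e_{v'}$ and mixes only $e_*,e_\rho,e_v$, which correspond to the intervals containing the point $t=1$. In the same way $P_3$ fixes $e_v$, because $Q_3h_v=h_v$, and mixes only $e_*,e_\rho,e_{v'}$. On the other hand, the change of signs turns $f_0+f_1+f_2+f_3=e_*$ into $f_0-f_1+f_2-f_3=\lambda(e_v+e_{v'})$ and so multiplies the $\ell_p$-norm by $2^{1/p-s}$. Each further level of the tree contributes another factor $2^{1/p-s}$ to the change of signs, but only one more coordinate to the part that $P_t$ mixes. The next lemma shows that this mixing decays geometrically with the distance between levels.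

\subsection*{Partial sums act along a path}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.9,yscale=0.75]
\draw (3.5,3)--(1.5,2)--(0.5,1)--(0,0) (0.5,1)--(1,0) (1.5,2)--(2.5,1)--(2,0) (2.5,1)--(3,0)
 (4.5,1)--(4,0) (5.5,2)--(6.5,1)--(6,0) (6.5,1)--(7,0);
\draw[very thick] (3.5,4)--(3.5,3)--(5.5,2)--(4.5,1)--(5,0);
\fill (3.5,4) circle (3.5pt) (3.5,3) circle (3.5pt) (5.5,2) circle (3.5pt) (4.5,1) circle (3.5pt);
\draw[fill=gray!50] (1.38,1.86) rectangle (1.62,2.14) (0.38,0.86) rectangle (0.62,1.14) (2.38,0.86) rectangle (2.62,1.14);
\draw[fill=white] (6.5,1) circle (3.5pt);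
\node[right] at (3.6,4) {$w_{-1}=*$};
\node[above right] at (3.55,3) {$w_0$};
\node[above right] at (5.5,2) {$w_1$};
\node[left] at (4.45,1.1) {$w_2$};
\node[below] at (0,0) {$0$}; \node[below] at (1,0) {$1$}; \node[below] at (2,0) {$2$}; \node[below] at (3,0) {$3$};
\node[below] at (4,0) {$4$}; \node[below] at (5,0) {$5$}; \node[below] at (6,0) {$6$}; \node[below] at (7,0) {$7$};
\end{tikzpicture}
\caption{The partial sum projection $P_t$ of the tree basis for $N=8$, $t=5$. The leaves $0,\dots,7$ index the tree basis; the other eight vertices index the coordinates. The projection $P_t$ keeps the coordinates to the left of the path from $*$ to the leaf $t$ (gray squares), annihilates those to the right (white circle), and mixes those on the path (black circles) among themselves.}\label{fig:tree}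
\end{figure}

\begin{lemma}\label{lem:path}
Let $q=2^{-\min(s,1-s)}$ and $1\le t<N$. Put $w_{-1}=*$, and for $0\le a\le S-1$ let $w_a$ be the interval of level $a$ that contains $t$. There are a set $F\subset\mathcal T\setminus\{w_{-1},\dots,w_{S-1}\}$ and scalars $m_{ab}$ with $|m_{ab}|\le2q^{|a-b|}$ such that
\begin{equation}\label{eq:path}
P_t=R_F+\sum_{d\in\mathbb Z}D_d,\qquad D_dx=\sum_am_{a,a+d}\,x_{w_{a+d}}e_{w_a},
\end{equation}
where $R_F$ is the coordinate projection onto $F$ and $a$ runs over the indices with $-1\le a,\,a+d\le S-1$.
\end{lemma}

\begin{proof}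
Expanding $Q_th_{w'}$ in the Haar functions gives the matrix of $P_t$:
\begin{equation}\label{eq:matrix}
P_te_{w'}=\sum_{w\in\mathcal T}2^{-s(\operatorname{lev}(w)-\operatorname{lev}(w'))}\,\frac{\langle Q_th_{w'},h_w\rangle}{|w|}\,e_w .
\end{equation}
Let $v$ be an interval that does not contain $t$. Either $v\subset[0,t)$ and $Q_th_v=h_v$, or $v$ lies to the right of $t$ and $Q_th_v=0$. Since $\langle Q_th_v,h_w\rangle=\langle h_v,Q_th_w\rangle$, orthogonality shows that the row and the column of $v$ in \eqref{eq:matrix} vanish off the diagonal, and the diagonal entry is $1$ in the first case and $0$ in the second. Let $F$ be the set of intervals contained in $[0,t)$; see Figure~\ref{fig:tree}.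

The remaining entries are the $m_{ab}$, obtained for $w=w_a$, $w'=w_b$. The levels are $\alpha=\max(a,0)$ and $\beta=\max(b,0)$. The product $h_{w_a}h_{w_b}$ is bounded by $1$ and supported on the smaller of the two sets, so $|\langle Q_th_{w_b},h_{w_a}\rangle|\le\min(|w_a|,|w_b|)=2^{-\max(\alpha,\beta)}N$. Hence
\[
|m_{ab}|\le2^{-s(\alpha-\beta)}\,2^{\alpha-\max(\alpha,\beta)}=
\begin{cases}2^{-s(\alpha-\beta)},&\alpha\ge\beta,\\ 2^{-(1-s)(\beta-\alpha)},&\alpha<\beta.\end{cases}
\]
In both cases $|m_{ab}|\le q^{|\alpha-\beta|}$. Since $|\alpha-\beta|\ge|a-b|-1$ and $q^{-1}\le2$, we get $|m_{ab}|\le2q^{|a-b|}$. Grouping the entries by diagonals $b=a+d$ gives \eqref{eq:path}.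
\end{proof}

\subsection*{Symmetric norms}
A norm on $\mathbb K^N$ is \emph{symmetric} if it is invariant under permutations of the coordinates and under multiplication of the coordinates by scalars of modulus one. Such a norm is solid, because every $\theta$ with $|\theta_i|\le1$ is a convex combination of unimodular vectors. To speak of the tree basis of $\mathbb K^N$ we index the unit vectors by $\mathcal T$; in a symmetric norm the constants of the basis do not depend on the bijection used.

\begin{theorem}\label{thm:core}
Let $N=2^S$, $S\ge1$, $0<s<1$, $q=2^{-\min(s,1-s)}$. The tree basis $(f_\ell)$ of $\mathbb K^N$ with parameter $s$ has basis constant at most $1+2\frac{1+q}{1-q}$ simultaneously in all symmetric norms on $\mathbb K^N$. In a symmetric norm with $\varphi=\big\|\sum_{i\le N/2}e_i\big\|/\|e_1\|$ its unconditional constant is at least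
\[
\max\big\{(N/2)^{-s}\varphi,\ (N/2)^s/\varphi\big\}.
\]
Hence for every $\varepsilon\in(0,\frac12)$ there are two bases ($s=\varepsilon$ and $s=1-\varepsilon$) with basis constants bounded by $C(\varepsilon)$ in all symmetric norms, such that in each symmetric norm at least one of them has unconditional constant at least $(N/2)^{1/2-\varepsilon}$.
\end{theorem}

\begin{proof}
In \eqref{eq:path} we have $\|R_F\|\le1$. The operator $D_d$ is a coordinate projection, followed by a permutation of the coordinates that extends $w_{a+d}\mapsto w_a$, followed by a diagonal operator with entries bounded by $2q^{|d|}$; so $\|D_d\|\le2q^{|d|}$. Therefore $\|P_t\|\le1+2\sum_{d\in\mathbb Z}q^{|d|}=1+2\frac{1+q}{1-q}$. By symmetry $\|e_*\|=\|e_1\|$ and $\|u\|=\varphi\|e_1\|$, so the multiplier that interchanges the two vectors in \eqref{eq:signchange} has norm at least $(N/2)^{-s}\varphi$ and at least $(N/2)^s/\varphi$. Finally, if $\varphi\ge(N/2)^{1/2}$ take $s=\varepsilon$ and the first bound, and if $\varphi\le(N/2)^{1/2}$ take $s=1-\varepsilon$ and the second. For both values $q=2^{-\varepsilon}$.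
\end{proof}

\begin{remark}[two parameters]\label{rem:two}
In $\ell_p^N$ the lower bound is $(N/2)^{|1/p-s|}$, which says nothing when $s=1/p$. For $p=2$ there is nothing to say: by orthogonality $\|f\|_{\ell_2}^2=N\|J_{1/2}f\|_{\ell_2}^2$, so the tree basis with $s=\frac12$ is orthogonal in $\ell_2^N$. Two parameters are used because $\varphi$ is unknown and cannot be close to both $(N/2)^\varepsilon$ and $(N/2)^{1-\varepsilon}$.
\end{remark}

\begin{remark}[the range of $s$]\label{rem:range}
The bound on the basis constant fails at $s=0$ and $s=1$. Let $S\ge2$ and $t=\lfloor N/3\rfloor$, whose binary digits alternate. For $n=|w_a|$ the number $\tau=|w_a\cap[0,t)|$ is $\lfloor n/3\rfloor$ or $\lfloor2n/3\rfloor$, so $\langle Q_t\mathbf 1,h_{w_a}\rangle=\min(\tau,n-\tau)\ge n/4$ when $n\ge4$, that is, for $0\le a\le S-2$. By \eqref{eq:matrix}, for $s=0$ the vector $P_te_*$ has $\ell_1$-norm at least $(S-1)/4$, and for $s=1$ the coordinate of $P_t\sum_{a=0}^{S-2}e_{w_a}$ at $*$ is at least $(S-1)/4$, which bounds the norm of $P_t$ on $\ell_\infty^N$ from below.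
\end{remark}

\section{Cells in a non-nuclear space}\label{sec:cells}

It remains to prove (4)$\Rightarrow$(1) in Theorem~\ref{thm:equiv}. From now on $X$ is a Fr\'echet space with an unconditional basis $(e_i)$, the seminorms are increasing and solid, and $X$ is \emph{not nuclear}. We must find a conditional block modification of $(e_i)$.

By Lemma~\ref{lem:criterion} there is $k_0$ with $\sum_{\|e_i\|_{k_0}\ne0}\|e_i\|_{k_0}/\|e_i\|_m=\infty$ for all $m\ge k_0$. Discard the seminorms before $k_0$ and renumber so that $k_0=1$; the topology does not change. Put $I=\{i:\|e_i\|_1\ne0\}$ and rescale the $e_i$, $i\in I$, so that $\|e_i\|_1=1$. Rescaling affects neither solidity nor the class of block modifications. Now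
\begin{equation}\label{eq:div}
1=\|e_i\|_1\le\|e_i\|_2\le\cdots\quad(i\in I),\qquad\sum_{i\in I}\frac1{\|e_i\|_m}=\infty\quad\text{for all }m .
\end{equation}
By solidity $|e_i^*(x)|\le\|x\|_1$ for $i\in I$, so $\|\cdot\|_1$ is a norm on the span of any finite set of these vectors.

A symmetric norm gives all unit vectors the same length, so we look for large sets of basis vectors with nearly equal lengths in many seminorms at once. We also need the $m$-th seminorm of these vectors to exceed the first by at most a power of the size of the set, since Theorem~\ref{thm:core} gains only such a power. The divergence in \eqref{eq:div} gives both properties by a counting argument, and this is the only place where non-nuclearity is used.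

\begin{lemma}\label{lem:cells}
There are pairwise disjoint finite sets $A_1,A_2,\dots\subset I$ such that $N_M=|A_M|$ is a power of two, $N_M\ge2^M$, and
\begin{enumerate}
\item[(a)] $\|e_q\|_j\le2\|e_p\|_j$ for all $p,q\in A_M$ and $1\le j\le M$;
\item[(b)] $\|e_i\|_M\le2N_M^2$ for all $i\in A_M$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $A_1,\dots,A_{M-1}$ are chosen and let $I'=I\setminus\bigcup_{r<M}A_r$. Only finitely many indices were removed, so $\sum_{i\in I'}1/\|e_i\|_M=\infty$. Partition $I'$ into classes according to the vector $(p_1,\dots,p_M)$, $p_j=\lfloor\log_2\|e_i\|_j\rfloor$. Within a class $2^{p_j}\le\|e_i\|_j<2^{p_j+1}$, so every subset of a class satisfies (a). Since $0=p_1\le\dots\le p_M$, at most $(p+1)^M$ classes have $p_M=p$.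

Choose $p_0$ with $2(p+1)^{M+2}\le2^{p/2}$ for all $p\ge p_0$, and put $n=\max(2^M,2^{p_0})$. We claim that some class $D$, with $p=p_M(D)$, satisfies both $|D|\ge2n$ and $|D|\ge2^p(p+1)^{-M-2}$. Otherwise every class has $|D|\le2n+2^p(p+1)^{-M-2}$, and then
\[
\sum_{i\in I'}\frac1{\|e_i\|_M}\le\sum_{p\ge0}(p+1)^M2^{-p}\big(2n+2^p(p+1)^{-M-2}\big)=2n\sum_{p\ge0}\frac{(p+1)^M}{2^p}+\sum_{p\ge0}\frac1{(p+1)^2}<\infty ,
\]
which is false. If $D$ is infinite, take $A_M\subset D$ whose size $N$ is a power of two with $N\ge\max(n,2^p)$. If $D$ is finite, take $A_M\subset D$ whose size $N$ is the largest power of two not exceeding $|D|$, so that $N>|D|/2$. In both cases $N\ge n$ and $2^p\le2N(p+1)^{M+2}$. If $p\ge p_0$, this gives $2^p\le N2^{p/2}$, that is, $2^p\le N^2$; if $p<p_0$, then $2^p\le n\le N$. So $\|e_i\|_M<2^{p+1}\le2N^2$ on $A_M$.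
\end{proof}

\begin{remark}\label{rem:nuclearcells}
Property (b) is what a nuclear space refuses. For $\|x\|_k=\sum_i|x_i|i^{k-1}$ the space is nuclear by Lemma~\ref{lem:criterion}, and a set of $N\ge2$ indices contains some $i\ge N$, for which $\|e_i\|_M\ge N^{M-1}>2N^2$ once $M\ge5$.
\end{remark}

We fix the sets $A_M$, call them \emph{cells}, and put $E_M=\operatorname{span}\{e_i:i\in A_M\}$. The next lemma glues bases of the cells to a basis of $X$ and records what condition (4) then gives. Let $r_1<r_2<\cdots$ be the indices outside $\bigcup_MA_M$; there may be finitely many or none.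

\begin{lemma}\label{lem:glue}
For each $M$ let $f_1^M,\dots,f_{N_M}^M$ be a linear basis of $E_M$ with partial sum projections $P_n^M$. Assume that for each $k$ there are $m\ge k$, $C$ and $M_0$ with
\begin{equation}\label{eq:partial}
\|P_n^Mx\|_k\le C\|x\|_m\qquad(M\ge M_0,\ n\le N_M,\ x\in E_M).
\end{equation}
Then the sequence $(f_n^1)_n,e_{r_1},(f_n^2)_n,e_{r_2},\dots$ is a basis of $X$ and a block modification of $(e_i)$. If it is unconditional, then for each $k$ there are $m\ge k$ and $C$ such that
\begin{equation}\label{eq:mult}
\Big\|\sum_n\theta_nc_nf_n^M\Big\|_k\le C\Big\|\sum_nc_nf_n^M\Big\|_m\qquad\text{for all }M,\ (c_n)\text{ and }|\theta_n|\le1 .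
\end{equation}
\end{lemma}

\begin{proof}
Attach to $f_n^M$ the composition of $R_{A_M}$ with the $n$-th coordinate functional on $E_M$, and to $e_r$ the functional $e_r^*$. These functionals are continuous, since $E_M$ is finite-dimensional and Hausdorff, and they are biorthogonal to the new sequence; so an expansion, if it exists, is unique. Each partial sum operator of the new sequence has the form $T=R_F+P_n^MR_{A_M}$ or $T=R_F$ with a finite set $F$. Fix $k$. For $M\ge M_0$, \eqref{eq:partial} and solidity give $\|Tx\|_k\le\|x\|_k+C\|x\|_m$. For each of the finitely many $M<M_0$ we have $\|P_n^My\|_k\le C_M\|y\|_1$ on $E_M$, because $\|\cdot\|_1$ is a norm there. So the partial sum operators are equicontinuous. They converge to the identity on the span of the new sequence, which is the dense subspace $\operatorname{span}\{e_i\}$, and hence on all of $X$. Thus the sequence is a basis, and it is a block modification with blocks $A_1,\{r_1\},A_2,\{r_2\},\dots$. The estimate \eqref{eq:mult} is the last assertion of Lemma~\ref{lem:uncond} for $x\in E_M$.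
\end{proof}

\section{Almost symmetry of the cells}\label{sec:symmetry}

Equal lengths of the basis vectors do not make a norm symmetric. Suppose, for instance, that a cell consists of $e_{p_1},\dots,e_{p_r},e_{q_1},\dots,e_{q_r}$ with the norm $\max_i|x_{p_i}|+\sum_i|x_{q_i}|$. Such an asymmetry can be exploited directly. In the basis $e_{q_1},\,e_{p_1}+e_{q_1},\,e_{q_2},\,e_{p_2}+e_{q_2},\dots$ a partial sum splits at most one pair, so the basis constant stays bounded, but the multiplier that deletes the odd-numbered vectors sends $\sum_ie_{p_i}$, of norm $1$, to $\sum_i(e_{p_i}+e_{q_i})$, of norm $r+1$. The next lemma turns this around: if no such \emph{pair basis} is conditional, the cells are symmetric up to a constant and a loss of index. From here on we assume condition (4) of Theorem~\ref{thm:equiv} and aim at a contradiction.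

\begin{lemma}\label{lem:sym}
Assume $(4)$. For each $k$ there are $m\ge k$ and $C\ge1$ such that for every $M$, all distinct $p_1,\dots,p_r,q_1,\dots,q_r\in A_M$ and all scalars $t_i$,
\begin{equation}\label{eq:sym}
\Big\|\sum_it_ie_{q_i}\Big\|_k\le C\Big\|\sum_it_ie_{p_i}\Big\|_m .
\end{equation}
\end{lemma}

\begin{proof}
Suppose this fails for some $k$. Then for each $l\ge k$ there are a cell $A_{M_l}$, indices in it and scalars that violate \eqref{eq:sym} with $m=C=l$. A fixed cell can serve only finitely many $l$: with $C_M=\sum_{j\in A_M}\|e_j\|_k$ we have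
\[
\Big\|\sum_it_ie_{q_i}\Big\|_k\le C_M\max_i|t_i|\le C_M\Big\|\sum_it_ie_{p_i}\Big\|_1
\]
for all families in $A_M$, so $M_l\ne M$ for $l\ge C_M$. Hence there is an infinite set $L$ of values of $l$ for which the $M_l$ are distinct. For $l\in L$ take in $E_{M_l}$ the basis
\[
f_{2i-1}=e_{q_i},\qquad f_{2i}=e_{p_i}+e_{q_i}\qquad(1\le i\le r)
\]
built from the violating family, followed by the remaining $e_j$, $j\in A_{M_l}$. In all other cells keep the vectors $e_j$.

We verify \eqref{eq:partial}. If $x\in E_M$ has coordinates $\sigma$ at $e_{p_i}$ and $\tau$ at $e_{q_i}$, then $\sigma e_{p_i}+\tau e_{q_i}=(\tau-\sigma)f_{2i-1}+\sigma f_{2i}$. So a partial sum of $x$ is a coordinate projection of $x$, plus the term $(\tau-\sigma)e_{q_i}$ if the sum stops at $f_{2i-1}$. For $j\le M$, Lemma~\ref{lem:cells}(a) and solidity give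
\[
\|(\tau-\sigma)e_{q_i}\|_j\le\|\tau e_{q_i}\|_j+2\|\sigma e_{p_i}\|_j\le3\|x\|_j .
\]
Thus $\|P_n^Mx\|_j\le4\|x\|_j$ for $M\ge j$, and Lemma~\ref{lem:glue} yields a block modification of $(e_i)$, which is unconditional by (4).

Apply \eqref{eq:mult} to $\sum_it_ie_{p_i}=\sum_it_i(f_{2i}-f_{2i-1})$ with $\theta=0$ on the $f_{2i-1}$ and $\theta=1$ on the $f_{2i}$. Together with solidity this gives
\[
\Big\|\sum_it_ie_{q_i}\Big\|_k\le\Big\|\sum_it_i(e_{p_i}+e_{q_i})\Big\|_k\le C\Big\|\sum_it_ie_{p_i}\Big\|_m
\]
with $m$ and $C$ independent of $l\in L$. For $l\in L$ with $l\ge\max(m,C)$ the right side is at most $l\|\sum_it_ie_{p_i}\|_l$, against the choice of the family.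
\end{proof}

The pairing needs the $p_i$ and the $q_i$ to be disjoint sets, while the operators $D_d$ in \eqref{eq:path} shift coordinates along a path, so that sources and targets overlap. A shift is, however, the sum of two maps with disjoint sources and targets.

\begin{corollary}\label{cor:shift}
Let $k,m,C$ be as in Lemma~\ref{lem:sym}. Let $w_{-1},w_0,\dots,w_{S-1}\in A_M$ be distinct, $d\ne0$ an integer and $|\mu_a|\le\mu$. Then for $x=\sum_{i\in A_M}x_ie_i$,
\[
\Big\|\sum_a\mu_a\,x_{w_{a+d}}e_{w_a}\Big\|_k\le2\mu C\|x\|_m ,
\]
where $a$ runs over the indices with $-1\le a,\,a+d\le S-1$.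
\end{corollary}

\begin{proof}
Split the indices $a$ into two classes by the parity of $\lfloor a/|d|\rfloor$. Since $\lfloor(a+d)/|d|\rfloor=\lfloor a/|d|\rfloor\pm1$, no $a+d$ with $a$ in a class $G$ belongs to $G$. So the elements $w_a$ and $w_{a+d}$, $a\in G$, are all distinct, and solidity and \eqref{eq:sym} give
\[
\Big\|\sum_{a\in G}\mu_ax_{w_{a+d}}e_{w_a}\Big\|_k\le\mu\Big\|\sum_{a\in G}x_{w_{a+d}}e_{w_a}\Big\|_k\le\mu C\Big\|\sum_{a\in G}x_{w_{a+d}}e_{w_{a+d}}\Big\|_m\le\mu C\|x\|_m .
\]
Add the estimates for the two classes.
\end{proof}

\section{Tree bases in the cells and the end of the proof}\label{sec:end}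

For each $M$ write $N_M=2^{S_M}$ and fix a bijection between $A_M$ and the index set $\mathcal T$ of Section~\ref{sec:tree} for $S=S_M$. The same bijection is used for all values of $s$, so the vectors $e_*^M$ and $u^M$ of $E_M$ that appear in \eqref{eq:signchange} do not depend on $s$. The first half of the proof of Theorem~\ref{thm:core} carries over, with Corollary~\ref{cor:shift} in place of symmetry.

\begin{lemma}\label{lem:treecells}
Assume $(4)$ and let $0<s<1$. For each $k$ there are $m\ge k$ and $C'$ such that the partial sum projections of the tree basis of $E_M$ with parameter $s$ satisfy $\|P_tx\|_k\le C'\|x\|_m$ for all $M$, $t$ and $x\in E_M$.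
\end{lemma}

\begin{proof}
Take $m,C$ from Lemma~\ref{lem:sym} and use \eqref{eq:path} for $t<N_M$; the case $t=N_M$ is trivial. By solidity $\|R_Fx\|_k\le\|x\|_k$ and $\|D_0x\|_k\le2\|x\|_k$. For $d\ne0$, Corollary~\ref{cor:shift} with $\mu=2q^{|d|}$ gives $\|D_dx\|_k\le4Cq^{|d|}\|x\|_m$. Summing, we may take $C'=3+8Cq/(1-q)$.
\end{proof}

\begin{proof}[Proof of $(4)\Rightarrow(1)$ in Theorem~\ref{thm:equiv}]
Assume (4) and suppose that $X$ is not nuclear, so that the constructions above are available. By Lemmas~\ref{lem:treecells} and~\ref{lem:glue}, for each $s\in(0,1)$ the tree bases of the cells glue to a block modification of $(e_i)$. By (4) it is unconditional, so \eqref{eq:mult} holds. Apply \eqref{eq:mult} with $\theta_\ell=(-1)^\ell$ to the vectors in \eqref{eq:signchange}, in one direction for $s=\frac18$ and in the other for $s=\frac78$. With $n_M=N_M/2$, for each $k$ there are $m\ge k$ and $C$ such that for all $M$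
\begin{equation}\label{eq:two}
\|u^M\|_k\le C\,n_M^{1/8}\|e_*^M\|_m,\qquad\|e_*^M\|_k\le C\,n_M^{-7/8}\|u^M\|_m .
\end{equation}
We eliminate $u^M$: use the second inequality at the index $k$, then the first at the index it produces. So for each $k$ there are $m\ge k$ and $C$ such that
\begin{equation}\label{eq:gain}
\|e_*^M\|_k\le C\,n_M^{-3/4}\|e_*^M\|_m\qquad\text{for all }M .
\end{equation}
For a single norm \eqref{eq:gain} would already be absurd. Here the index has increased, and Lemma~\ref{lem:cells}(b) allows $\|e_*^M\|_m$ to be as large as $2N_M^2$. But \eqref{eq:gain} holds for every $k$, so it can be iterated, and the gains accumulate while the bound in (b) stays the same. Three applications, starting from $k=1$, give $m$ and $C$ with $1=\|e_*^M\|_1\le Cn_M^{-9/4}\|e_*^M\|_m$ for all $M$. For $M\ge m$ we have $\|e_*^M\|_m\le\|e_*^M\|_M\le2N_M^2$, and therefore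
\[
1\le2C\,(N_M/2)^{-9/4}N_M^2=2^{13/4}C\,N_M^{-1/4}.
\]
The right side tends to $0$ because $N_M\ge2^M$. This contradiction shows that $X$ is nuclear, and completes the proofs of Theorems~\ref{thm:equiv} and~\ref{thm:main}.
\end{proof}

\begin{remark}\label{rem:types}
Condition (4) was applied only to the pair bases of Lemma~\ref{lem:sym} and to the two glued tree bases. So for any unconditional basis of a non-nuclear space, a conditional block modification is found among three explicit types: a pair basis, the tree basis with $s=\frac18$, or the tree basis with $s=\frac78$. Any two parameters $0<s<s'<1$ would serve: the exponent in \eqref{eq:gain} becomes $-(s'-s)$, and one iterates $r$ times with $r(s'-s)>2$.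
\end{remark}

\begin{thebibliography}{9}

\bibitem{Pietsch} Pietsch, \emph{Nuclear Locally Convex Spaces}.

\bibitem{problem} \texttt{http://matwbn.icm.edu.pl/ksiazki/sm/sm35/sm3515.pdf}

\end{thebibliography}
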